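
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}{Claim}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Tiny versus short zero-sum subsequences over $C_n^r$}


\begin{abstract}
For a finite abelian group $G$ let $\eta(G)$ be the smallest length that forces a non-empty zero-sum subsequence of length at most $\exp(G)$, and let $\mathsf t(G)$ be the smallest length that forces a non-empty zero-sum subsequence of cross number at most $1$. Always $\eta(G)\le\mathsf t(G)$, and it was conjectured that equality holds for all groups $C_n^r$. We show that $\mathsf t(C_6^3)\ge 38>37\ge\eta(C_6^3)$, so the conjecture is false. We also show that for every $n=2^\alpha3^\beta$ with $1\le\beta\le\alpha$ the ratio $\mathsf t(C_n^r)/\eta(C_n^r)$ grows exponentially in $r$. Both results come from comparing caps in $\mathbb F_3^r$ with the $2^r$ classes of elements of $C_6^r$ modulo the $3$-torsion.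
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G$ be a finite abelian group, written additively, with exponent $\exp(G)$. A \emph{sequence} over $G$ is a finite unordered list $S=g_1\cdots g_l$ of elements of $G$, repetition allowed; its length is $|S|=l$. We write sequences multiplicatively, so that $g^5h^2$ contains $g$ five times and $h$ twice. A subsequence is a sub-multiset, $g\mid S$ means that $g$ is a term of $S$, and $\operatorname{supp}(S)$ is the set of terms of $S$. A sequence is \emph{zero-sum} if its terms add up to $0$. The \emph{cross number} of $S$ is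
\[
\mathsf k(S)=\sum_{i=1}^{l}\frac1{\operatorname{ord}(g_i)} .
\]
A non-empty zero-sum sequence $T$ over $G$ is \emph{short} if $|T|\le\exp(G)$ and \emph{tiny} if $\mathsf k(T)\le1$. Let $\eta(G)$, respectively $\mathsf t(G)$, be the smallest positive integer $t$ such that every sequence over $G$ of length at least $t$ has a short, respectively tiny, zero-sum subsequence.

The number $\exp(G)\,\mathsf k(T)$ is a weighted length of $T$, in which a term $g$ has weight $\exp(G)/\operatorname{ord}(g)$. A term of order $\exp(G)$ has weight $1$, and a term of smaller order has larger weight. Hence $|T|\le\exp(G)\,\mathsf k(T)$, every tiny zero-sum sequence is short, and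
\[
\eta(G)\le\mathsf t(G).
\]
The two invariants can differ only because of terms of small order. For $G=C_p^r$ with $p$ prime they agree. Indeed, a short zero-sum sequence that contains the term $0$ contains the tiny sequence consisting of $0$ alone, and any other short zero-sum sequence $T$ has $\mathsf k(T)=|T|/p\le1$. Equality $\mathsf t(G)=\eta(G)$ is known for $G\cong C_n$, for $C_{p^k}\oplus C_{p^k}$ and $C_2\oplus C_{2p}$ with $p$ prime, for $C_3\oplus C_{3p}$ with $p\ge5$ prime, for $C_n^3$ with $n$ a power of $3$ or of $5$, and for $C_n^r$ with $n$ a prime or a power of $2$. The following conjecture is taken from \cite{tiny}.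

\begin{conjecture}
$\mathsf t(C_n^r)=\eta(C_n^r)$ for all positive integers $r,n$.
\end{conjecture}

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
$\mathsf t(C_6^3)\ge38$ and $\eta(C_6^3)\le37$. In particular $\mathsf t(C_6^3)\ne\eta(C_6^3)$, and the conjecture is false.
\end{theorem}

A \emph{cap} in $\mathbb F_3^r$ is a set containing no three distinct elements with sum $0$. Let $c_r$ be the maximal size of a cap in $\mathbb F_3^r$.

\begin{theorem}\label{thm:high}
Let $n=2^\alpha3^\beta$ with $1\le\beta\le\alpha$, and let $r\ge1$. Then
\[
\mathsf t(C_n^r)\ge2c_r-1,\qquad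
\eta(C_n^r)\le9n\,2^{r/3}c_r^{2/3},\qquad
c_r\ge2^r\Bigl(\frac98\Bigr)^{\lfloor r/3\rfloor}.
\]
Hence
\[
\frac{\mathsf t(C_n^r)}{\eta(C_n^r)}\ge\frac1{9n}\Bigl(\frac98\Bigr)^{\lfloor r/3\rfloor/3}\longrightarrow\infty\qquad(r\to\infty),
\]
and $\mathsf t(C_n^r)>\eta(C_n^r)$ whenever $(9/8)^{\lfloor r/3\rfloor}\ge(9n)^3$. Moreover $\mathsf t(C_6^r)>\eta(C_6^r)$ for all $r\ge174$ (and for $r=3$, by Theorem~\ref{thm:main}).
\end{theorem}

The condition $\beta\ge1$ provides elements of order $3$, on which the lower bound rests. The condition $\beta\le\alpha$ is used only in the bound for $\eta$. Neither can simply be dropped, since for $n=3$ and for powers of $2$ equality holds in every rank.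

\subsection{The idea}

Write $C_6^r=\mathbb F_2^r\oplus\mathbb F_3^r$. Terms of order $6,3,2,1$ have weight $1,2,3,6$; a non-empty zero-sum sequence is tiny if its weight is at most $6$ and short if its length is at most $6$.

Two terms $(u,x)$ and $(u,y)$ with the same $\mathbb F_2^r$-component add up to the element $(0,x+y)$ of $\mathbb F_3^r$. If both have order $6$, this pair has weight $2$ and length $2$. A single element $(0,z)$ of order $3$ also has weight $2$, but its length is only $1$. So for tiny zero-sums an order-$3$ term costs as much as a pair, and for short zero-sums it costs half as much. Order-$3$ terms can therefore be useful in a sequence that avoids tiny zero-sums, and one expects them to be of little use in a sequence that avoids short ones.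

Whether they are in fact useful depends on the sizes of caps. In a sequence that avoids tiny or short zero-sums, no three disjoint pairs of order-$6$ terms as above may have total sum zero, and neither may one or two of them. We will see that the sums of any system of disjoint pairs therefore lie in a cap that contains $0$, each non-zero point of the cap being used at most twice and $0$ not at all. In our examples in rank $2$ and $3$, each of the $2^r-1$ classes of terms with a given $\mathbb F_2^r$-component $u\neq0$ occupies one non-zero point of a maximal cap. The maximal cap sizes are $c_1=2$, $c_2=4$, $c_3=9$. In rank $1$ and $2$ there are as many classes as non-zero points. Rank $3$ is the first in which a maximal cap has a point to spare, and two copies of an order-$3$ term placed there give the sequence behind $\mathsf t(C_6^3)\ge38$. In high rank almost all points of the cap are spare, and the two invariants differ exponentially.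

Section~\ref{sec:two} sets up the tools and illustrates them on $C_6^2$. Sections~\ref{sec:lower}--\ref{sec:upper} prove Theorem~\ref{thm:main}, and Section~\ref{sec:high} proves Theorem~\ref{thm:high}.

\section{Caps, pairs, and the group $C_6^2$}\label{sec:two}

\subsection{Caps and admissible sequences}

An affine line in $\mathbb F_3^r$ is a set $\{x,x+e,x-e\}$ with $e\ne0$. If $x+y+z=0$ and $y=x+e$, then $z=-2x-e=x-e$. So \emph{three elements of $\mathbb F_3^r$ with sum $0$ are either all equal or the three points of a line}, and conversely the points of a line have sum $0$. A cap is thus a set containing no line, and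
\begin{equation}\label{eq:capequal}
x+y+z=0 \text{ with } x,y,z \text{ in a cap}\quad\Longrightarrow\quad x=y=z .
\end{equation}
Translates of caps are caps. A line meets a cap in at most two points; a \emph{secant} of a cap is a line meeting it in exactly two.

We call a sequence over $\mathbb F_3^r$ \emph{admissible} if it has no non-empty zero-sum subsequence of length at most $3$. Subsequences of admissible sequences are admissible.

\begin{lemma}\label{lem:adm}
A sequence $T$ over $\mathbb F_3^r$ is admissible if and only if $0\nmid T$, every element has multiplicity at most $2$ in $T$, and $\operatorname{supp}(T)\cup\{0\}$ is a cap. In particular an admissible sequence has length at most $2(c_r-1)$.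
\end{lemma}

\begin{proof}
Let $T$ be admissible. Then $0\nmid T$, and no $x$ occurs three times because $3x=0$. A line in $\operatorname{supp}(T)\cup\{0\}$ would give either three terms of $T$ with sum $0$ or, if it contains $0$, two terms with sum $0$.

Conversely, let $T$ have the three properties. No single term is $0$. If two terms satisfy $x+y=0$, then $0+x+y=0$ and \eqref{eq:capequal} give $x=y=0$, which is excluded. If three terms satisfy $x+y+z=0$, then $x=y=z$ by \eqref{eq:capequal}, which needs multiplicity $3$.
\end{proof}

\begin{lemma}\label{lem:plane}
A cap in $\mathbb F_3^2$ has at most $4$ points. For a cap with $4$ points, exactly one unordered pair of secants meets in a point outside the cap.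
\end{lemma}

\begin{proof}
The $12$ lines of $\mathbb F_3^2$ form $4$ parallel classes of $3$ lines. A cap with more than $4$ points would contain a $5$-cap. A $5$-cap is split by each class into parts of size at most $2$, hence as $2+2+1$. This gives $8$ secants. But every pair of points of a cap determines its own secant, and there are $\binom52=10$ pairs, a contradiction.

A $4$-cap is split by each class as $2+2+0$ or $2+1+1$. It has $\binom42=6$ secants, so exactly two of the four classes contain two secants. Parallel secants carry disjoint, hence complementary, pairs of cap points. Of the three complementary pairs of secants, two are therefore parallel, and the third pair meets in a point; this point is outside the cap, since a cap point on both lines would lie in two disjoint pairs. Two distinct secants that are not complementary share a cap point and meet only there.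
\end{proof}

\subsection{Pairs as blocks}

Call a sequence \emph{short-free} if it has no short zero-sum subsequence. Subsequences of short-free sequences are short-free, so to prove $\eta(G)\le t$ it suffices to show that no sequence of length exactly $t$ is short-free.

Let $S$ be short-free over $C_6^r=\mathbb F_2^r\oplus\mathbb F_3^r$. Every element has multiplicity at most $5$ in $S$. For $u\in\mathbb F_2^r$ let $S_u$ be the sequence over $\mathbb F_3^r$ formed by the second components of the terms $(u,x)$ of $S$, and let $b_u=|S_u|$. We call $S_u$ a \emph{class}; it is odd or even according to the parity of $b_u$. A \emph{block} is a single term from $S_0$, or a pair of terms from one $S_u$ with $u\ne0$. Its \emph{value} is its sum in $\mathbb F_3^r$. A \emph{full system} consists of all $b_0$ single terms of $S_0$ and, for each $u\ne0$, of $\lfloor b_u/2\rfloor$ disjoint pairs from $S_u$.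

\begin{lemma}\label{lem:blocks}
The values of pairwise disjoint blocks form an admissible sequence. If $o$ is the number of $u\ne0$ with $b_u$ odd, every full system has
\[
N=b_0+\tfrac12\bigl(|S|-b_0-o\bigr)=\tfrac12\bigl(|S|+b_0-o\bigr)
\]
blocks, and $N\le2(c_r-1)$.
\end{lemma}

\begin{proof}
A block has at most two terms, and the $\mathbb F_2^r$-components of its terms add up to $0$. If one, two or three disjoint blocks had values with sum $0$, their union would be a zero-sum subsequence of $S$ of length at most $6$. The formula for $N$ is immediate, and the last inequality is Lemma~\ref{lem:adm}.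
\end{proof}

\subsection{Rank two by hand}

The following example, which is not used later, shows both directions of the argument in the smallest interesting case.

\begin{example}\label{ex:rank2}
We show that $\eta(C_6^2)=16$.

\emph{Upper bound.} Let $S$ be short-free with $|S|=16$. By Lemma~\ref{lem:plane}, $c_2\le4$, so $N\le6$. On the other hand $o\le3$, so $N=\frac12(16+b_0-o)\ge\frac{13}2$ and $N\ge7$, a contradiction.

\emph{Lower bound.} Let $Q=\{0,1\}^2\subset\mathbb F_3^2$, which is a cap, and assign to the three elements $u\in\mathbb F_2^2\setminus\{0\}$ its non-zero points: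
\[
y_{10}=(1,0),\qquad y_{01}=(0,1),\qquad y_{11}=(1,1).
\]
Let $g_u=(u,-y_u)$. The sign is chosen so that a pair of terms $g_u$ has value $-2y_u=y_u$. We claim that $S=\prod_{u\ne0}g_u^5$, of length $15$, is short-free. Suppose $T=\prod g_u^{c_u}$ is zero-sum with $c_u\le5$ and $1\le\sum c_u\le6$. Let $O$ be the set of $u$ with $c_u$ odd, write $c_u=[u\in O]+2d_u$, where $[u\in O]$ is $1$ or $0$ according to whether $u\in O$ or not, and put $D=\sum d_u$. Then $d_u\le2$, and since $-2=1$ in $\mathbb F_3$,
\[
\sum_{u\in O}u=0,\qquad \sum_{u\in O}y_u=\sum_{u\ne0}d_uy_u,\qquad |O|+2D\le6 .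
\]
The first equation shows that $O$ is empty or contains all three $u$. If $O=\emptyset$, then $1\le D\le3$, and $\prod y_u^{d_u}$ is a zero-sum sequence of length $D$; but it is admissible by Lemma~\ref{lem:adm}, a contradiction. If $|O|=3$, then $D\le1$, so the right-hand side of the second equation lies in $Q$; but the left-hand side is $(2,2)\notin Q$.
\end{example}

Here all non-zero points of the maximal cap are taken by the classes $u\ne0$, and there is no room for a term of order $3$. In rank $3$ there is room.

\section{A sequence of length 37 over $C_6^3$}\label{sec:lower}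

We follow the pattern of Example~\ref{ex:rank2}. We need a cap with $9$ points in $\mathbb F_3^3$ that contains $0$, and a labeling of seven of its non-zero points $y_u$ by $u\in\mathbb F_2^3\setminus\{0\}$ for which the ``odd'' sums $\sum_{u\in O}y_u$, with $O\ne\emptyset$ a zero-sum set of at most six labels, miss the cap. The eighth non-zero point is left for a term of order $3$.

\subsection{The cap}

For $x=(x_1,x_2)\in\mathbb F_3^2$ let $q(x)=x_1^2+x_2^2$ and
\[
\hat x=(x,q(x))\in\mathbb F_3^3,\qquad Q=\{\hat x:x\in\mathbb F_3^2\}.
\]
Note that $\hat0=0$. The value $q(x)$ is $0$ if $x=0$, it is $1$ if exactly one coordinate of $x$ is non-zero, and it is $2$ if both are. In particular $q(x)=0$ only for $x=0$.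

\begin{lemma}\label{lem:paraboloid}
$Q$ is a cap with $9$ points. Moreover $\sum_i\hat x_i\in Q$ if and only if $\sum_iq(x_i)=q\bigl(\sum_ix_i\bigr)$.
\end{lemma}

\begin{proof}
Let $\hat x+\hat y+\hat z=0$ and write $y=x+e$. Then $z=x-e$, and the last coordinate gives
$0=q(x)+q(x+e)+q(x-e)=3q(x)+2q(e)=2q(e)$. So $e=0$ and $x=y=z$. The second statement is the definition of $Q$.
\end{proof}

\subsection{The labeling}

Let $w=(1,0)$. We label the seven points of $\mathbb F_3^2\setminus\{0,w\}$ by the elements $u$ of $\mathbb F_2^3\setminus\{0\}$ as follows; $x_u$ is the point with label $u$. For brevity the labels also get names.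
\[
\begin{array}{c|ccccccc}
\text{name of }u&a&b&b'&c&c'&d&d'\\\hline
u&100&010&110&001&101&011&111\\
x_u&(-1,0)&(0,1)&(0,-1)&(1,1)&(1,-1)&(-1,1)&(-1,-1)\\
q(x_u)&1&1&1&2&2&2&2
\end{array}
\]
A \emph{Fano line} is a $3$-element subset of $\mathbb F_2^3\setminus\{0\}$ with sum $0$. There are seven of them.

\begin{lemma}\label{lem:label}
If $O\subset\mathbb F_2^3\setminus\{0\}$ is a Fano line or the complement of a Fano line, then $\sum_{u\in O}\hat x_u\notin Q$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:paraboloid} we have to check that $\sum_{u\in O}q(x_u)\ne q(s)$, where $s=\sum_{u\in O}x_u$. The table lists $s$, $q(s)$ and $\Sigma=\sum_{u\in O} q(x_u)\in\mathbb F_3$ for every Fano line, and the corresponding quantities $s',q(s'),\Sigma'$ for its complement.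
\[
\begin{array}{c|ccc|c|ccc}
\text{Fano line}&s&q(s)&\Sigma&\text{complement}&s'&q(s')&\Sigma'\\\hline
a,b,b'&(-1,0)&1&0&c,c',d,d'&(0,0)&0&2\\
a,c,c'&(1,0)&1&2&b,b',d,d'&(1,0)&1&0\\
a,d,d'&(0,0)&0&2&b,b',c,c'&(-1,0)&1&0\\
b,c,d&(0,0)&0&2&a,b',c',d'&(-1,0)&1&0\\
b,c',d'&(0,-1)&1&2&a,b',c,d&(-1,1)&2&0\\
b',c,d'&(0,-1)&1&2&a,b,c',d&(-1,1)&2&0\\
b',c',d&(0,-1)&1&2&a,b,c,d'&(-1,1)&2&0
\end{array}
\]
The right half follows from the left: the nine points of $\mathbb F_3^2$ have sum $0$, so $s+s'=-w$, and $\Sigma+\Sigma'=3\cdot1+4\cdot2=2$ in $\mathbb F_3$. In all $14$ cases $q(s)\ne\Sigma$ and $q(s')\ne\Sigma'$.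
\end{proof}

\subsection{The sequence}

\begin{proposition}\label{prop:lower}
Let $g_u=(u,-\hat x_u)$ for $u\in\mathbb F_2^3\setminus\{0\}$ and $h=(0,\hat w)$. The sequence
\[
S=h^2\prod_{u\ne0}g_u^5
\]
over $C_6^3$ has length $37$ and no tiny zero-sum subsequence. Hence $\mathsf t(C_6^3)\ge38$.
\end{proposition}

\begin{proof}
Since $\hat x_u\ne0$ and $\hat w\ne0$, we have $\operatorname{ord}(g_u)=6$ and $\operatorname{ord}(h)=3$. Suppose that $T=h^j\prod g_u^{c_u}$ is a tiny zero-sum subsequence, with $0\le j\le2$ and $0\le c_u\le5$. Then
\[
\sum c_u+2j\le6,\qquad\sum c_uu=0,\qquad\sum c_u\hat x_u=j\hat w .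
\]
Let $O$ be the set of $u$ with $c_u$ odd, and write $c_u=[u\in O]+2d_u$, with $[u\in O]$ equal to $1$ if $u\in O$ and to $0$ otherwise. Then $d_u\le2$. With $D=j+\sum d_u$, and since $-2=1$ in $\mathbb F_3$,
\begin{equation}\label{eq:odd}
\sum_{u\in O}u=0,\qquad\sum_{u\in O}\hat x_u=j\hat w+\sum_{u\ne0} d_u\hat x_u,\qquad|O|+2D\le6 .
\end{equation}
Here the weight $2$ of $h$ enters: the inequality bounds the number $D$ of terms on the right of the second equation, counting $h$ and pairs of $g_u$ alike.

The zero-sum subsets $O$ of $\mathbb F_2^3\setminus\{0\}$ are the empty set, the Fano lines, their complements, and the whole set. Indeed the whole set has sum $0$, so complements of zero-sum sets are zero-sum; sizes $1$ and $2$ are impossible, hence so are sizes $6$ and $5$; and zero-sum sets of size $3$ and $4$ are Fano lines and complements of Fano lines. Since $|O|\le6$, the whole set does not occur.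

If $O=\emptyset$, then $1\le D\le3$, because $T$ is non-empty, and $\hat w^j\prod\hat x_u^{d_u}$ is a zero-sum sequence of length $D$. Its terms are non-zero points of the cap $Q$, and since $w$ is none of the $x_u$, all multiplicities are at most $2$. So it is admissible by Lemma~\ref{lem:adm}, a contradiction.

If $|O|\in\{3,4\}$, then $D\le1$, so the right-hand side of the second equation in \eqref{eq:odd} is $0=\hat0$ or a single element of $Q$. Thus $\sum_{u\in O}\hat x_u\in Q$, contradicting Lemma~\ref{lem:label}.
\end{proof}

\begin{remark}
The sequence $S$ does have short zero-sum subsequences. Using the names of the labels as indices, take $T=h\,g_a^3\,g_d\,g_{d'}$. Its $\mathbb F_2^3$-component is $100+011+111=0$. As $3\hat x_a=0$ and $\hat x_d+\hat x_{d'}=\bigl((-2,0),4\bigr)=\bigl((1,0),1\bigr)=\hat w$, its $\mathbb F_3^3$-component is $\hat w-\hat w=0$. So $T$ is zero-sum of length $6$, but $\mathsf k(T)=\frac13+\frac56>1$.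
\end{remark}

\section{Caps with nine points in $\mathbb F_3^3$}\label{sec:caps}

To bound $\eta(C_6^3)$ we need that $c_3=9$; the lower bound is Lemma~\ref{lem:paraboloid}, and the upper bound is Lemma~\ref{lem:space}(i) below. With this, Lemma~\ref{lem:blocks} already gives $\eta(C_6^3)\le40$: for $|S|=40$ one has $o\equiv b_0\pmod2$ and $o\le7$, so $o\le6$ if $b_0=0$, and in all cases $N=\frac12(40+b_0-o)\ge17>16$. For length $37$ counting is not enough. But we shall see that then the values of a full system form an admissible sequence of the maximal length $16$, or of length $15$, and such sequences are very rigid. This rigidity is what we now establish.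

\begin{lemma}\label{lem:space}
\begin{enumerate}
\item[(i)] A cap in $\mathbb F_3^3$ has at most $9$ points.
\item[(ii)] If $Q$ is a cap with $9$ points in $\mathbb F_3^3$, every $x\notin Q$ lies on exactly $2$ secants of $Q$.
\item[(iii)] A set of $8$ points in $\mathbb F_3^3$ is contained in at most one cap with $9$ points.
\end{enumerate}
\end{lemma}

\begin{proof}
The space $\mathbb F_3^3$ has $39$ planes, in $13$ parallel classes of three. Every point lies in $13$ planes, every pair of points in $4$, and every non-collinear triple in exactly one. For a $k$-cap let $n_i$ be the number of planes meeting it in exactly $i$ points. By Lemma~\ref{lem:plane}, $n_i=0$ for $i>4$. No three points of a cap are collinear, so counting planes together with the points, pairs and triples of the cap in them gives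
\begin{equation}\label{eq:count}
\sum n_i=39,\quad\sum in_i=13k,\quad\sum\binom i2n_i=4\binom k2,\quad\sum\binom i3n_i=\binom k3 .
\end{equation}

(i) Let $k=10$. Every parallel class splits the cap into three parts of size at most $4$, so every part has size at least $2$ and $n_0=n_1=0$. Then \eqref{eq:count} contains
\[
n_2+n_3+n_4=39,\qquad n_2+3n_3+6n_4=180,\qquad n_3+4n_4=120 .
\]
Subtracting the first equation from the second gives $2n_3+5n_4=141$. With $n_3=120-4n_4$ this yields $n_4=33$ and $n_3=-12$, a contradiction. Larger caps contain $10$-caps.

(ii) Let $k=9$. Now every part has size at least $1$, so $n_0=0$. The last three equations of \eqref{eq:count} are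
\[
n_1+2n_2+3n_3+4n_4=117,\quad n_2+3n_3+6n_4=144,\quad n_3+4n_4=84,
\]
and, read from right to left, give $n_3=84-4n_4$, $n_2=6n_4-108$, $n_1=81-4n_4$. The first equation of \eqref{eq:count} becomes $57-n_4=39$, so $n_4=18$.

For each of the $18$ points $x\notin Q$ let $s_x$ be the number of secants through $x$. Each of the $\binom92=36$ secants contains exactly one point outside $Q$, so $\sum s_x=36$. Two distinct secants meeting outside $Q$ carry disjoint pairs of points of $Q$, so the plane they span contains at least, hence exactly, $4$ points of $Q$. Conversely, by Lemma~\ref{lem:plane}, each of the $18$ planes with $4$ points of $Q$ contains exactly one such pair of secants. So $\sum\binom{s_x}2=18$, and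
\[
\sum(s_x-2)^2=\sum s_x(s_x-1)-3\sum s_x+4\cdot18=36-108+72=0 .
\]

(iii) Let $|Q_0|=8$ and let $Q_0\cup\{y\}$ and $Q_0\cup\{z\}$ be $9$-caps with $y\ne z$. By (ii), $y$ lies on two secants of $Q_0\cup\{z\}$. They meet only in $y$, so one of them avoids $z$. It consists of $y$ and two points of $Q_0$, so $Q_0\cup\{y\}$ contains a line, a contradiction.
\end{proof}

\begin{lemma}\label{lem:rigid}
Let $T$ be an admissible sequence over $\mathbb F_3^3$. Then $|\operatorname{supp}(T)|\le8$ and $|T|\le16$.
\begin{enumerate}
\item[(R16)] If $|T|=16$, then $T$ consists of $8$ distinct elements, each twice.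
\item[(R15)] If $|T|=15$, then $T$ has exactly $8$ distinct elements, exactly one of them with multiplicity one. If $Tg$ is admissible, then $g$ is this element.
\item[(R14)] If $|T|=14$, then one of the following holds.
\begin{enumerate}
\item[(a)] $T$ consists of $7$ distinct elements, each twice, and at most one $g$ makes $Tg$ admissible.
\item[(b)] $T$ has exactly $8$ distinct elements, exactly two of them with multiplicity one, and every $g$ for which $Tg$ is admissible is one of these two.
\end{enumerate}
In particular, at most two elements $g$ make $Tg$ admissible.
\end{enumerate}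
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:adm} and~\ref{lem:space}(i), $T$ has at most $8$ distinct elements, each with multiplicity one or two. This gives the first statement, (R16), the multiplicities in (R15), and the two possibilities for the multiplicities in (R14). In (R15), $Tg$ is as in (R16), so $g$ is the element of multiplicity one.

Let $|T|=14$ and let $Tg$ be admissible. In (a), $g\notin\operatorname{supp}(T)$ because multiplicities in $Tg$ are at most $2$. So $\operatorname{supp}(T)\cup\{0,g\}$ is a $9$-cap containing the $8$-element set $\operatorname{supp}(T)\cup\{0\}$, and Lemma~\ref{lem:space}(iii) shows that $g$ is unique. In (b), $g$ lies in $\operatorname{supp}(T)$ because $Tg$ has at most $8$ distinct elements, and $g$ has multiplicity one in $T$ because it has multiplicity at most $2$ in $Tg$.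
\end{proof}

\section{Proof that $\eta(C_6^3)\le37$}\label{sec:upper}

Suppose that $S$ is a short-free sequence over $\mathbb F_2^3\oplus\mathbb F_3^3$ with $|S|=37$. We use $S_u$, $b_u$, blocks, full systems, $o$ and $N$ as in Section~\ref{sec:two}.

By Lemma~\ref{lem:blocks} and $c_3=9$, $N=\frac12(37+b_0-o)\le16$, so $o\ge b_0+5$. Also $o\le7$ and $o\equiv b_0+1\pmod2$. This leaves
\begin{equation}\label{eq:cases}
(b_0,o,N)\in\{(0,5,16),\ (1,6,16),\ (2,7,16),\ (0,7,15)\}.
\end{equation}

The plan is as follows. A full system can be changed by pairing the terms of one class differently; the values of the remaining blocks stay the same, and Lemma~\ref{lem:rigid} leaves very little freedom for the new values. This forces the classes $S_u$ to be constant or almost constant, and then $S$ is known up to a few parameters. When $N=16$, we exclude the resulting sequences with the help of a second source of zero-sums, namely triples of terms whose $\mathbb F_3^3$-components add up to $0$.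

\begin{lemma}\label{lem:triples}
Let $T_1,\dots,T_7$ be pairwise disjoint subsequences of $S$ of length $3$, each with $\mathbb F_3^3$-components of sum $0$. Then the $\mathbb F_3^3$-components of the remaining $16$ terms of $S$ form an admissible sequence, hence $8$ distinct elements, each twice.
\end{lemma}

\begin{proof}
Otherwise there is a further disjoint non-empty subsequence $T_8$ of length at most $3$ whose $\mathbb F_3^3$-components have sum $0$. Consider the eight sums of $T_1,\dots,T_8$ in $\mathbb F_2^3$. Either one of them is $0$, or two of them coincide because there are only seven non-zero elements. So some $T_i$ or some $T_iT_j$ with $i\ne j$ is a zero-sum subsequence of $S$ of length at most $6$, a contradiction. The rest is (R16).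
\end{proof}

\subsection{The case $N=16$}

Throughout this subsection $N=16$, so the values of every full system form an admissible sequence of length $16$.

\begin{claim}\label{cl:odd}
If $u\ne0$ and $b_u$ is odd, then $S_u$ is constant. In particular $b_u\le5$.
\end{claim}

\begin{proof}
We may assume $b_u\ge3$. Let $x,y,z$ be any three terms of $S_u$. Choose a full system that contains the block $\{x,y\}$ and leaves $z$ unpaired, and let $T$ be the sequence of its other $15$ values. Replacing $\{x,y\}$ by $\{x,z\}$ gives another full system, so $T(x+y)$ and $T(x+z)$ are both admissible. By (R15), $x+y=x+z$, so $y=z$. As the three terms were arbitrary, $S_u$ is constant, and multiplicities in $S$ are at most $5$.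
\end{proof}

\begin{claim}\label{cl:even}
If $u\ne0$ and $b_u\ge4$ is even, then among any four terms of $S_u$ three are equal. Consequently $b_u\le6$, and if $b_u=6$, then $S_u=v^5t$ with $t\ne v$.
\end{claim}

\begin{proof}
Let $x,y,z,t$ be four terms of $S_u$. Choose a full system containing $\{x,y\}$ and $\{z,t\}$, and let $T$ be the sequence of its other $14$ values. Then
\[
T(x+y)(z+t),\qquad T(x+z)(y+t),\qquad T(x+t)(y+z)
\]
are admissible of length $16$, so each consists of $8$ distinct elements, each twice.

If $T$ has $7$ distinct elements, each occurs twice in $T$, so in each of the three sequences the two added values are equal: $x+y=z+t$, $x+z=y+t$, $x+t=y+z$. Subtracting the second and the third equation from the first gives $2(y-z)=0$ and $2(y-t)=0$, so $y=z=t$.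

Otherwise, by (R14), $T$ has two elements $p\ne p'$ of multiplicity one and six of multiplicity two, and
\[
\{x+y,z+t\}=\{x+z,y+t\}=\{x+t,y+z\}=\{p,p'\}
\]
as multisets. Two of the three elements $x+y,x+z,x+t$ of $\{p,p'\}$ coincide. The situation is symmetric in $y,z,t$, so we may assume $y=z$. Then $2y=y+z$ lies in $\{x+y,z+t\}=\{x+y,y+t\}$, so $y=x$ or $y=t$. In both cases three of the four terms are equal.

Now let $b_u\ge6$. By what we have shown, some $v$ has multiplicity at least $3$ in $S_u$. If two terms $t,t'$ were different from $v$, then among $v,v,t,t'$ no three would be equal. So at most one term differs from $v$, and $v$ has multiplicity at least $b_u-1\ge5$. As multiplicities are at most $5$, we get $b_u=6$ and $S_u=v^5t$ with $t\ne v$.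
\end{proof}

So odd classes with $u\ne0$ have at most $5$ terms and even ones at most $6$. In the three cases of \eqref{eq:cases} with $N=16$, the $37-b_0$ terms outside $S_0$ are distributed over $o$ odd and $7-o$ even classes, and
\[
37=5\cdot5+2\cdot6,\qquad36=6\cdot5+1\cdot6,\qquad35=7\cdot5
\]
show that equality holds everywhere. Hence $S=g\,g'\prod_{u\ne0}(u,v_u)^5$, where one of the following holds:
\begin{itemize}
\item[(A)] $(b_0,o)=(2,7)$, $g=(0,z)$ and $g'=(0,z')$;
\item[(B)] $(b_0,o)=(1,6)$, $g=(0,z)$ and $g'=(u_1,t_1)$ with $u_1\ne0$;
\item[(C)] $(b_0,o)=(0,5)$, $g=(u_1,t_1)$ and $g'=(u_2,t_2)$ with $u_1\ne u_2$ both non-zero.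
\end{itemize}

\emph{Pairs.} Consider the full system with two blocks of value $2v_u=-v_u$ for every $u\ne0$ and two further blocks. The values of the latter are $z,z'$ in (A); $z,\ v_{u_1}+t_1$ in (B); and $v_{u_1}+t_1,\ v_{u_2}+t_2$ in (C). By (R16) all $16$ values are non-zero and each occurs exactly twice. So the $v_u$ are non-zero and pairwise distinct, the two further values are equal, say to $w$, and by Lemma~\ref{lem:adm}
\[
Q=\{0,w\}\cup\{-v_u:u\ne0\}
\]
is a cap with $9$ points.

\emph{Triples.} Apply Lemma~\ref{lem:triples} to the seven triples $(u,v_u)^3$. The sequence formed by every $v_u$ twice and by the $\mathbb F_3^3$-components of $g$ and $g'$ is admissible, with every element occurring exactly twice. As the $v_u$ are pairwise distinct, the $\mathbb F_3^3$-components of $g$ and $g'$ are equal.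

In case (B) we get $z=t_1$ from the triples and $z=v_{u_1}+t_1$ from the pairs, so $v_{u_1}=0$, a contradiction. In case (C) we get $t_1=t_2$ and $v_{u_1}+t_1=v_{u_2}+t_2$, so $v_{u_1}=v_{u_2}$, a contradiction.

In case (A) we have $z=z'=w$. Since $0,w\in Q$ and $\{0,w,-w\}$ is a line, $-w\notin Q$. By Lemma~\ref{lem:space}(ii), two secants of $Q$ pass through $-w$. One is $\{0,w,-w\}$. The other meets it only in $-w$, so it contains two points $-v_u,-v_{u'}$ of $Q$ with $u\ne u'$, and $-v_u-v_{u'}-w=0$. Thus $v_u+v_{u'}+w=0$, which contradicts the admissibility of the sequence obtained from the triples.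

\subsection{The case $N=15$}

Here $b_0=0$ and all seven $b_u$ with $u\ne0$ are odd. Their sum is $37>7\cdot5$, so $b_{u_1}\ge7$ for some $u_1$.

\begin{claim}\label{cl:three}
Among any three terms of a class $S_u$, $u\ne0$, two are equal.
\end{claim}

\begin{proof}
Let $x,y,z$ be terms of $S_u$. Since $b_u$ is odd, there is a full system containing $\{x,y\}$ and leaving $z$ unpaired. Let $T$ be the sequence of its other $14$ values. Then $T(x+y)$, $T(x+z)$ and $T(y+z)$ are admissible. By (R14) two of $x+y,x+z,y+z$ coincide, so two of $x,y,z$ coincide.
\end{proof}

So $S_{u_1}$ has at most two distinct elements. As multiplicities are at most $5$ and $b_{u_1}\ge7$, we have $S_{u_1}=s^iy^j$ with $s\ne y$, $5\ge i\ge j\ge2$ and $i+j\ge7$. If $j\ge3$, then $(u_1,s)^3(u_1,y)^3$ is a zero-sum subsequence of length $6$, a contradiction. Hence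
\[
S_{u_1}=s^5y^2 .
\]
Note for later that the elements $-s$ and $s+y$ are different, and so are $s+y$ and $-y$: either equality would give $s=y$.

\begin{claim}\label{cl:const}
$S_u$ is constant for $u\ne0,u_1$.
\end{claim}

\begin{proof}
We may assume $b_u\ge3$. Let $x',y',z'$ be any three terms of $S_u$. Choose pairs as in a full system in all classes different from $S_{u_1}$, so that $\{x',y'\}$ is a block and $z'$ is unpaired. These are $15-3=12$ pairs. Let $T_0$ be the sequence of the $11$ values other than $x'+y'$, put $\sigma=x'+y'$ and $\tau=x'+z'$, and suppose that $\sigma\ne\tau$.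

In $S_{u_1}=s^5y^2$ we may choose the pairs $ss,ss,sy$, with values $-s,-s,s+y$, or the pairs $ss,sy,sy$, with values $-s,s+y,s+y$. Put
\[
T=T_0(-s)^2(s+y),\qquad T'=T_0(-s)(s+y)^2 .
\]
Since $\{x',y'\}$ may be replaced by $\{x',z'\}$, all of $T\sigma,T\tau,T'\sigma,T'\tau$ are admissible. By (R14) applied to $T$, the elements $\sigma$ and $\tau$ are exactly the two elements of multiplicity one in $T$. As $T'$ is admissible and contains $s+y$ already twice outside $T_0$, we have $s+y\nmid T_0$. Since $s+y\ne-s$, the element $s+y$ has multiplicity one in $T$. Hence $s+y\in\{\sigma,\tau\}$, and one of $T'\sigma,T'\tau$ contains $s+y$ three times, a contradiction.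

So $\sigma=\tau$ and $y'=z'$. As the three terms were arbitrary, $S_u$ is constant.
\end{proof}

Thus $b_u\le5$ for the six elements $u\ne0,u_1$. Since $37-7=30=6\cdot5$, we have $S_u=v_u^5$ for each of them. Take two blocks of value $-v_u$ from each of these classes, together with $ss,ss,sy$, respectively with $ss,ss,yy$, from $S_{u_1}$. We obtain two admissible sequences of length $15$: both contain every $-v_u$ twice and $-s$ twice, and the last term is $s+y$, respectively $2y=-y$. By (R15) each has exactly $8$ distinct elements, so the elements just listed are distinct in each of the two sequences. Therefore $\{0,-s\}\cup\{-v_u:u\ne0,u_1\}$ has $8$ elements, and by Lemma~\ref{lem:adm} it becomes a cap with $9$ points both by adding $s+y$ and by adding $-y$. As $s+y\ne-y$, this contradicts Lemma~\ref{lem:space}(iii).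

All cases in \eqref{eq:cases} are impossible, so $\eta(C_6^3)\le37$. Together with Proposition~\ref{prop:lower} this proves Theorem~\ref{thm:main}. \qed

\section{High rank}\label{sec:high}

In this section we prove Theorem~\ref{thm:high}. For the lower bound on $\mathsf t(C_n^r)$ we use only terms of order $3$. A small instance is the sequence $e_1^2e_2^2(e_1+e_2)^2$ over $\mathbb F_3^2\subset C_6^2$ (with $e_1,e_2$ a basis of $\mathbb F_3^2$). It is admissible, so it has no zero-sum subsequence of length at most $3$ and hence no tiny one; but $e_1e_2(e_1+e_2)^2$ is zero-sum of length $4$ and cross number $\frac43$, hence short. In rank $2$ such a sequence is too short to be of interest. In high rank $c_r$ exceeds $2^r$ exponentially, and we shall see that short-free sequences over $C_6^r$ have to be much shorter than $c_r$.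

\subsection{Caps and the lower bound for $\mathsf t$}

\begin{lemma}\label{lem:capgrowth}
$c_r\ge2^r(9/8)^{\lfloor r/3\rfloor}$ for all $r\ge1$.
\end{lemma}

\begin{proof}
By looking at each coordinate, three elements of $\{0,1\}^r$ have sum $0$ in $\mathbb F_3^r$ only if they are equal. So $\{0,1\}^r$ is a cap and $c_r\ge2^r$. Products of caps are caps: if three elements of a product have sum $0$, their components are equal by \eqref{eq:capequal}. So $c_{r+s}\ge c_rc_s$. By Lemma~\ref{lem:paraboloid}, $c_3\ge9$. Writing $r=3m+k$ with $0\le k\le2$ we get $c_r\ge9^m2^k=2^r(9/8)^m$.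
\end{proof}

\begin{lemma}\label{lem:tlower}
If $3\mid n$, then $\mathsf t(C_n^r)\ge2c_r-1$. Moreover $\mathsf t(C_6^r)\ge2c_r+2^r-2$.
\end{lemma}

\begin{proof}
Let $A\subset\mathbb F_3^r$ be a cap with $|A|=c_r$, translated so that $0\in A$, and let $T$ contain every element of $A\setminus\{0\}$ twice. By Lemma~\ref{lem:adm}, $T$ is admissible. As $3\mid n$, we may view $T$ as a sequence over the subgroup $\{g\in C_n^r:3g=0\}\cong C_3^r$. All its terms have order $3$, so a tiny zero-sum subsequence would have length at most $3$, and there is none. Since $|T|=2(c_r-1)$, the first bound follows.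

For $n=6$ append to $T$ the $2^r-1$ elements of order $2$, once each. A zero-sum subsequence of the new sequence splits into its terms of order $2$ and its terms of order $3$, and both parts are zero-sum. If it were tiny, one part would be non-empty and tiny. For the terms of order $3$ this has been excluded. A tiny sequence of terms of order $2$ has length at most $2$, and one or two distinct elements of order $2$ do not sum to $0$. The new sequence has length $2(c_r-1)+2^r-1$.
\end{proof}

\subsection{Many pair sums: an upper bound for $\eta(C_6^r)$}

Let $S$ be short-free over $C_6^r$. In Section~\ref{sec:upper} we used one system of disjoint pairs at a time. In high rank we use all pairs at once. Up to few terms, $S$ can be divided into groups of $M$ distinct terms with the same $\mathbb F_2^r$-component. A group yields $\frac12M(M-1)$ pairs, that is, $\frac12(M-1)$ pairs for each of its terms. If the values of all pairs formed a cap, with few repetitions, then $|S|$ would be at most of the order $c_r/M$. But disjointness is essential in Lemma~\ref{lem:blocks}, which says nothing about pairs that share a term. This obstacle is mild: lines among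 the values can come only from intersecting pairs, and there are few of those, so that the set of values contains a large cap. This yields $c_r/\sqrt M$ instead of $c_r/M$, which is sufficient.

\begin{proposition}\label{prop:eta6}
For every integer $M\ge3$,
\begin{equation}\label{eq:eta6}
\eta(C_6^r)\le\frac{6\sqrt6\,c_r}{\sqrt{M-1}}+5M2^r+1 .
\end{equation}
\end{proposition}

\begin{proof}
Let $S$ be a short-free sequence over $\mathbb F_2^r\oplus\mathbb F_3^r$ with $|S|=\eta(C_6^r)-1$. Every element has multiplicity at most $5$.

\emph{Groups.} We sort most of $S$ into groups of $M$ distinct terms with the same $\mathbb F_2^r$-component. For $u\in\mathbb F_2^r$ let $m_u$ be the number of terms with first component $u$. If $m_u<5M$, discard these terms. Otherwise let $k=\lfloor m_u/M\rfloor\ge5$, list the $m_u$ terms with equal terms consecutive, and put the $i$-th term into group $i$ modulo $k$. An element fills at most $5\le k$ consecutive places, so equal terms are in different groups. Each of the $k$ groups has at least $\lfloor m_u/k\rfloor\ge M$ terms; keep exactly $M$ of them and discard the rest, which are $m_u-kM<M$ terms altogether. So fewer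 than $5M$ terms are discarded for each $u$, and if $g$ is the total number of groups, then
\[
|S|\le gM+5M2^r .
\]
If $g=0$, then \eqref{eq:eta6} holds. Let $g\ge1$.

\emph{Edges.} An \emph{edge} is a pair of terms of one group. There are $E=\frac12gM(M-1)$ edges. The terms of an edge have the same first component, so the sum of an edge lies in $\mathbb F_3^r$; we call it its value. Two facts are needed.
\begin{itemize}
\item[(a)] Distinct edges that share a term have different values. Indeed they are in the same group, and the terms of a group are distinct elements with the same first component.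
\item[(b)] There are no three pairwise disjoint edges whose values have sum $0$, since their union would be a zero-sum subsequence of length $6$.
\end{itemize}
By (a), edges of equal value are pairwise disjoint. Three of them would contradict (b), as three equal elements of $\mathbb F_3^r$ have sum $0$. So every value is attained at most twice, and the set $D$ of values has $d=|D|\ge E/2$ elements.

\emph{Lines in $D$.} Choose for every $\omega\in D$ an edge $e_\omega$ of value $\omega$. If three distinct elements of $D$ have sum $0$, then by (b) two of the corresponding chosen edges intersect. These two edges determine two of the elements and hence also the third. So the number $\lambda$ of lines contained in $D$ is at most the number of pairs of intersecting distinct edges. Counting these by their common term, we get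
\[
\lambda\le gM\binom{M-1}2=E(M-2)\le2(M-2)d .
\]

\emph{A large cap in $D$.} Choose every element of $D$ independently with probability $p=(6(M-2))^{-1/2}$; here $p\le1$ because $M\ge3$. Delete one point from every line contained in the chosen set. What remains is a cap. The expected number of chosen points is $pd$, and the expected number of lines in the chosen set is $p^3\lambda$. So the expected size of the cap is at least
\[
pd-p^3\lambda\ge pd\bigl(1-2(M-2)p^2\bigr)=\tfrac23pd .
\]
Some choice gives a cap of at least this size, and therefore
\[
c_r\ge\tfrac23pd\ge\tfrac13pE=\frac{gM(M-1)}{6\sqrt{6(M-2)}}\ge\frac{gM\sqrt{M-1}}{6\sqrt6} .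
\]
Thus $gM\le6\sqrt6\,c_r/\sqrt{M-1}$, and \eqref{eq:eta6} follows.
\end{proof}

The two main terms in \eqref{eq:eta6} are of the same order when $M^{3/2}$ is about $c_r/2^r$. Put
\[
\rho=\frac{c_r}{2^r}\ge1,\qquad W=2^{r/3}c_r^{2/3}=2^r\rho^{2/3}\ge2^r ,
\]
and take $M=\lceil\rho^{2/3}\rceil+2\ge3$. Then $\sqrt{M-1}\ge\rho^{1/3}$, so $c_r/\sqrt{M-1}\le c_r\rho^{-1/3}=W$, and $5M2^r\le5(\rho^{2/3}+3)2^r\le20W$. As $6\sqrt6<15$ and $W\ge1$,
\begin{equation}\label{eq:36W}
\eta(C_6^r)\le(6\sqrt6+20)W+1\le36W .
\end{equation}

\subsection{From $n=6$ to $n=2^\alpha3^\beta$}

\begin{lemma}\label{lem:mult}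
For all positive integers $m,k,r$,
\[
\eta(C_{mk}^r)\le m\bigl(\eta(C_k^r)-1\bigr)+\eta(C_m^r) .
\]
\end{lemma}

\begin{proof}
Let $G=C_{mk}^r$, so that $G/mG\cong C_m^r$ and $mG\cong C_k^r$, and let $S$ be a sequence over $G$ whose length is the right-hand side. As long as at least $\eta(C_m^r)$ terms remain, we can remove a non-empty subsequence of length at most $m$ whose sum lies in $mG$. After $i\le\eta(C_k^r)-1$ steps at least $\eta(C_m^r)$ terms remain, so we obtain $\eta(C_k^r)$ disjoint subsequences of this kind. At least one and at most $k$ of their sums add up to $0$ in $mG$, and the union of the corresponding subsequences is zero-sum of length at most $mk=\exp(G)$.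
\end{proof}

We have $\eta(C_2^r)\le2^r\le W$, since a sequence of length $2^r$ over $C_2^r$ contains $0$ or some element twice. We claim that
\[
\eta(C_n^r)\le(9n-8)W\qquad\text{for all }n=6^\beta2^{\alpha-\beta},\quad 0\le\beta\le\alpha .
\]
For $n=1$ the group is trivial, and $\eta=1\le W$. Every other such $n$ arises from $1$ by successive multiplication by $6$ or $2$. If the bound holds for $m$, then Lemma~\ref{lem:mult} (in which $6$ or $2$ plays the role of $m$, and $m$ the role of $k$) and \eqref{eq:36W} give
\begin{align*}
\eta(C_{6m}^r)&\le6(9m-8)W+36W=(54m-12)W\le(9\cdot6m-8)W,\\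
\eta(C_{2m}^r)&\le2(9m-8)W+W=(18m-15)W\le(9\cdot2m-8)W .
\end{align*}
This proves the claim, and $\eta(C_n^r)\le9nW$ for $n=2^\alpha3^\beta$ with $\beta\le\alpha$.

The condition $\beta\le\alpha$ allows us to pair every factor $3$ of $n$ with a factor $2$. A factor $3$ alone would bring in $\eta(C_3^r)$, which is at least $2c_r-1$ by the admissible sequence in the proof of Lemma~\ref{lem:tlower}, and the argument would give nothing.

\begin{proof}[Proof of Theorem~\ref{thm:high}]
The first three bounds are Lemma~\ref{lem:tlower}, the bound $\eta(C_n^r)\le9nW$, and Lemma~\ref{lem:capgrowth}. Since $c_r\ge2$, we have $2c_r-1>c_r$, so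
\[
\frac{\mathsf t(C_n^r)}{\eta(C_n^r)}\ge\frac{2c_r-1}{9n\,2^{r/3}c_r^{2/3}}>\frac1{9n}\Bigl(\frac{c_r}{2^r}\Bigr)^{1/3}\ge\frac1{9n}\Bigl(\frac98\Bigr)^{\lfloor r/3\rfloor/3} .
\]
The right-hand side tends to infinity with $r$, and it is at least $1$ if $(9/8)^{\lfloor r/3\rfloor}\ge(9n)^3$; in this case $\mathsf t(C_n^r)>\eta(C_n^r)$ because one inequality is strict.

Finally let $n=6$ and $r\ge174$. Take $M=122$ in \eqref{eq:eta6}. Then $\sqrt{M-1}=11$ and $6\sqrt6/11<1.3362$, so
\[
\eta(C_6^r)\le1.3362\,c_r+610\cdot2^r+1 .
\]
By Lemma~\ref{lem:tlower}, $\mathsf t(C_6^r)\ge2c_r+2^r-2$. So $\mathsf t(C_6^r)>\eta(C_6^r)$ follows if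
\[
0.6638\,c_r>609\cdot2^r+3 .
\]
This holds if $c_r\ge919\cdot2^r$, because $0.6638\cdot919>610$ and $2^r>3$. By Lemma~\ref{lem:capgrowth}, $c_r/2^r\ge(9/8)^{58}$. We have $(9/8)^6>2.027$, so $(9/8)^{18}>8.32$ and $(9/8)^{54}>575$; with $(9/8)^4>1.601$ we get $(9/8)^{58}>575\cdot1.601>920$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{tiny}
\emph{On Tiny Zero-Sum Sequences Over Finite Abelian Groups},
\texttt{https://cfc.nankai.edu.cn/\allowbreak\_upload/\allowbreak article/\allowbreak files/\allowbreak 77/c8/\allowbreak 3f90aed04b7eb0c86e96774c0cac/\allowbreak 743c95a7-8ab2-4a4a-82cc-1faa7a9fa7cd.pdf}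
\end{thebibliography}

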